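\title{Infinitely many non-orientable surfaces support no regular hypermap}

\begin{abstract}
A regular hypermap is a closed surface with a triangulation, its vertices colored with three colors, whose symmetry group is transitive on the triangles; algebraically it is a finite group with three generating involutions. We prove that infinitely many non-orientable closed surfaces support no regular hypermap. More precisely, we decide for every prime $p$ whether the non-orientable surface of Euler characteristic $-p$ supports a regular hypermap. It does when $p\not\equiv1\pmod{12}$. When $p\equiv1\pmod{12}$ it does only for $p=13$ and for the primes in an explicit family of arithmetic progressions that comes from the groups $\mathrm{PGL}(2,q)$, and these primes have relative density between $1/112$ and $1/20$. The primality of $-\chi$ forces the Sylow subgroups of the group to be dihedral or cyclic, the Gorenstein--Walter theorem then lists the possible groups, and the Brun--Titchmarsh inequality counts the primes that survive.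
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Hypermaps and their surfaces}
A \emph{hypermap} is a quadruple $\mathcal H=(F;r_0,r_1,r_2)$, where $F$ is a finite nonempty set of \emph{flags} and $r_0,r_1,r_2$ are fixed-point-free involutory permutations of $F$ such that the \emph{monodromy group} $\langle r_0,r_1,r_2\rangle$ is transitive on $F$. Maps are the special case $(r_0r_2)^2=1$; here no relation is imposed.

The quadruple is a recipe for a surface. Take a triangle $T_x$ for each flag $x$, with corners labeled $0,1,2$, and for each $i$ glue the side of $T_x$ opposite corner $i$ to the side of $T_{r_i(x)}$ opposite corner $i$, matching equal labels. Every side is glued to exactly one other side, so the result is a closed surface, the \emph{underlying surface} of $\mathcal H$; it is connected because the monodromy group is transitive. The vertices labeled $0$, $1$, $2$ (hypervertices, hyperedges, hyperfaces) correspond to the orbits of $\langle r_1,r_2\rangle$, $\langle r_0,r_2\rangle$, $\langle r_0,r_1\rangle$ on $F$. There are $|F|$ triangles and $3|F|/2$ sides, so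
\begin{equation}\label{eq:chi-flags}
\chi=|F/\langle r_1,r_2\rangle|+|F/\langle r_0,r_2\rangle|+|F/\langle r_0,r_1\rangle|-\frac{|F|}{2}.
\end{equation}
On an oriented surface the corners $0,1,2$ of a triangle run clockwise or counterclockwise, and crossing a side reverses the sense. Accordingly, the surface is orientable if and only if the subgroup generated by all products $r_ir_j$ is not transitive on $F$. We write $\mathcal N_g$ for the non-orientable closed surface of genus $g\ge1$, the connected sum of $g$ projective planes; it is the non-orientable surface with $\chi=2-g$.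

An \emph{automorphism} of $\mathcal H$ is a permutation of $F$ that commutes with $r_0,r_1,r_2$. An automorphism that fixes one flag fixes all of them, by transitivity of the monodromy group, so $|\mathrm{Aut}(\mathcal H)|\le|F|$. The hypermap is \emph{regular} if this bound is attained, that is, if $\mathrm{Aut}(\mathcal H)$ is transitive on $F$. A surface \emph{supports} a regular hypermap if it is the underlying surface of one.

\subsection*{The question}
Every orientable closed surface supports a regular hypermap; a dihedral group suffices (Example~\ref{ex:orientable}). Non-orientable surfaces behave differently. Breda and Wilson proved that, for $1\le g\le52$,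
\begin{equation}\label{eq:BW}
\mathcal N_g\ \text{supports a regular hypermap}\iff g\notin\{2,3,18,24,27,39,48\},
\end{equation}
and constructions of Conder and Everitt cover about $75$ percent of the non-orientable genera. The following problem is posed as open in \cite{survey}.

\medskip
\noindent\textbf{Question.} \emph{Are there infinitely many $g\ge1$ such that $\mathcal N_g$ supports no regular hypermap?}
\medskip

The list \eqref{eq:BW} does not suggest an answer: as $g$ grows, more groups become available, and the gaps might die out. To prove that a gap is a gap one has to exclude all candidate groups at once, and the only handle on them is the Euler formula, which for a regular hypermap is a divisibility condition on the order of the group. That condition is strongest when $-\chi$ is a prime $p$, so we take $g=p+2$. Two elementary families (Propositions~\ref{prop:DD} and~\ref{prop:S4}) realize every positive value of $-\chi$ that is congruent to $3$ modulo $4$ or to $2$ modulo $3$, and this leaves the primes $p\equiv1\pmod{12}$. The first two, $13$ and $37$, correspond to $g=15$ and $g=39$. By \eqref{eq:BW}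 the first surface supports a regular hypermap and the second does not. We show that $37$ is the typical case.

\subsection*{Results}
\begin{theorem}\label{thm:main}
There are infinitely many $g$ such that $\mathcal N_g$ supports no regular hypermap. Indeed, among the primes $p\le x$ with $p\equiv1\pmod{12}$, the proportion of those for which $\mathcal N_{p+2}$ supports no regular hypermap has lower limit at least $2/3$ as $x\to\infty$.
\end{theorem}

For a prime $q\ge5$ put
\[
m_q=\frac{q^2-2q-1}{2},\qquad M_q=q\,m_q,\qquad r_q=\frac{q^2-1}{2}.
\]
For example, $M_5=35$, $r_5=12$; $M_7=119$, $r_7=24$; $M_{11}=539$, $r_{11}=60$. The number $nM_q-r_q$ is the value of $-\chi$ for a regular hypermap with $nq(q^2-1)$ flags in which $r_1r_2$, $r_2r_0$, $r_0r_1$ have orders $q+1$, $q-1$, $nq$; see \eqref{eq:MqIdentity}. The group-theoretic core of the paper is the following necessary condition.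

\begin{proposition}\label{prop:A}
Let $p\ge43$ be a prime with $p\equiv1\pmod{12}$. If $\mathcal N_{p+2}$ supports a regular hypermap, then $p=nM_q-r_q$ for some prime $q\ge7$ with $q\equiv3\pmod4$ and some integer $n\equiv11\pmod{12}$ with $\gcd(n,q)=1$.
\end{proposition}

Theorem~\ref{thm:main} follows by counting the primes in these progressions. The condition is also sufficient, and this gives a classification.

\begin{theorem}\label{thm:class}
Let $p$ be any prime. Then $\mathcal N_{p+2}$ supports a regular hypermap if and only if $p\not\equiv1\pmod{12}$, or $p=13$, or $p=nM_q-r_q$ with $q\equiv3\pmod4$ a prime, $q\ge7$, $n\ge1$ and $\gcd(n,q)=1$.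
\end{theorem}

Let $\pi(x;d,h)$ be the number of primes $p\le x$ with $p\equiv h\pmod d$. A set $\mathcal A$ of primes congruent to $1$ modulo $12$ has \emph{relative density} $\delta$ if $|\mathcal A\cap[1,x]|/\pi(x;12,1)\to\delta$ as $x\to\infty$.

\begin{theorem}\label{thm:density}
The primes $p\equiv1\pmod{12}$ for which $\mathcal N_{p+2}$ supports a regular hypermap have a relative density $\delta$, and $\frac1{112}\le\delta<\frac1{20}$.
\end{theorem}

Thus for more than $95$ percent of the primes $p\equiv1\pmod{12}$ the surface $\mathcal N_{p+2}$ supports no regular hypermap, while for infinitely many such primes it supports one.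

\subsection*{Outline}
Section~\ref{sec:groups} translates the question into one about groups generated by three involutions and gives the two elementary families. Section~\ref{sec:arith} extracts the arithmetic consequences of a prime Euler characteristic and works out the group $S_5$, where the whole argument is visible. Sections~\ref{sec:p}--\ref{sec:cases} prove Proposition~\ref{prop:A}. Section~\ref{sec:count} proves Theorem~\ref{thm:main}, Section~\ref{sec:construct} proves Theorem~\ref{thm:class}, and Section~\ref{sec:density} proves Theorem~\ref{thm:density}. The result \eqref{eq:BW} is used only in the proof of Theorem~\ref{thm:class}, for small $p$.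

\subsection*{Notation}
$C_s$ is the cyclic group of order $s$, $D_s$ is the dihedral group of order $2s$, and $V_4\cong D_2$ is the Klein four-group, which counts as dihedral. The order of an element $x$ is $|x|$. We write $r^e\,\|\,N$ if $r^e$ is the largest power of the prime $r$ that divides $N$. Products of permutations in $S_4$ and $S_5$ are read from left to right.

\section{Groups generated by three involutions}\label{sec:groups}

A \emph{triple} $(G;a,b,c)$ is a finite group $G$ with involutions $a,b,c$ that generate it. Put $N=|G|$ and
\[
k=|bc|,\qquad l=|ac|,\qquad m=|ab|;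
\]
we call $(k,l,m)$ the \emph{type}. The subgroups $\langle b,c\rangle$, $\langle a,c\rangle$, $\langle a,b\rangle$ are dihedral of orders $2k$, $2l$, $2m$. Let $G^+=\langle ab,bc\rangle$. Since $ac=(ab)(bc)$ and $ba=(ab)^{-1}$, and likewise for the other reversed products, $G^+$ is the set of words of even length in $a,b,c$, and $|G:G^+|\le2$. The triple is \emph{non-orientable} if $G^+=G$. Its \emph{characteristic} $\chi$ is defined by
\begin{equation}\label{eq:chi}
-\chi=\frac N2-\frac N{2k}-\frac N{2l}-\frac N{2m}=\frac N2\Bigl(1-\frac1k-\frac1l-\frac1m\Bigr).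
\end{equation}
All these notions are symmetric in $a,b,c$, so we may relabel the generators freely.

\begin{lemma}\label{lem:dict}
A closed surface supports a regular hypermap if and only if there is a triple with the same characteristic $\chi$ that is non-orientable exactly when the surface is.
\end{lemma}

\begin{proof}
Let $\mathcal H$ be regular, let $G$ be its monodromy group, and put $a=r_0$, $b=r_1$, $c=r_2$. If $g\in G$ fixes a flag $x$, then $g$ fixes $\phi(x)$ for every automorphism $\phi$, because $g$ and $\phi$ commute; as $\mathrm{Aut}(\mathcal H)$ is transitive, $g=1$. So $G$ acts regularly on $F$: we have $|F|=N$, and a subgroup $H\le G$ has $N/|H|$ orbits. Now \eqref{eq:chi-flags} becomes \eqref{eq:chi}, and $G^+$ is transitive if and only if $G^+=G$.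

Conversely, given a triple, let $F=G$ and $r_0(x)=xa$, $r_1(x)=xb$, $r_2(x)=xc$. These are fixed-point-free involutions, and they generate the transitive group of right multiplications. Left multiplications are automorphisms, so the hypermap is regular. The orbits of $\langle r_1,r_2\rangle$ are the cosets $x\langle b,c\rangle$, the same holds for the other two pairs, and the orbits of the group generated by the products $r_ir_j$ are the cosets $xG^+$. A closed surface is determined by $\chi$ and orientability.
\end{proof}

Two properties of a non-orientable triple are used throughout.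
\begin{enumerate}
\item[(Q)] \emph{Every abelian quotient of $G$ is an elementary abelian $2$-group, every cyclic quotient has order at most $2$, and no nontrivial quotient has odd order.} Indeed, every quotient is generated by elements of order at most $2$.
\item[(NO)] \emph{Every subgroup of index $2$ contains at least one of $a,b,c$.} Indeed, a subgroup of index $2$ that avoids $a,b,c$ contains $ab$ and $bc$, hence $G^+=G$.
\end{enumerate}
To verify that involutions $a,b,c$ of a group $G$ form a non-orientable triple, it suffices to show that $\langle ab,bc\rangle=G$.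

\begin{example}\label{ex:orientable}
Let $g\ge1$, $n=2g+1$ and $G=D_n$, with a rotation $\omega$ of order $n$ and a reflection $a$. Put $b=a\omega$ and $c=a\omega^2$. Then $ab=bc=\omega$ and $ac=\omega^2$ all have order $n$, the group $G^+$ is the rotation group, and $-\chi=n-3=2g-2$. So the orientable surface of genus $g$ supports a regular hypermap. The sphere arises from $G=C_2$ and $a=b=c$. The smallest non-orientable triple is $G=V_4$ with its three involutions: the type is $(2,2,2)$ and $\chi=1$, the projective plane.
\end{example}

The group $V_4=D_1\times D_1$ is the first member of a family.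

\begin{proposition}\label{prop:DD}
For odd $\alpha,\beta\ge3$ the group $D_\alpha\times D_\beta$ carries a non-orientable triple of type $(2\alpha,2\beta,2)$ with $-\chi=(\alpha-1)(\beta-1)-1$. In particular, every positive integer congruent to $3$ modulo $4$ occurs as $-\chi$.
\end{proposition}

\begin{proof}
Choose reflections $s,s'\in D_\alpha$ and $t,t'\in D_\beta$ with $|ss'|=\alpha$ and $|tt'|=\beta$, and put $a=(1,t)$, $b=(s,1)$, $c=(s',t')$. Then $bc=(ss',t')$, $ac=(s',tt')$ and $ab=(s,t)$ have orders $2\alpha$, $2\beta$ and $2$. As $\alpha$ and $\beta$ are odd, $(bc)^2=((ss')^2,1)$ and $(ac)^2=(1,(tt')^2)$ generate the two rotation groups. Modulo these the quotient is $C_2\times C_2$, and it is generated by the images of $ab$ (nontrivial in both factors) and $bc$ (nontrivial in the second factor only). So $G^+=G$. With $N=4\alpha\beta$, formula \eqref{eq:chi} gives $-\chi=2\alpha\beta-\beta-\alpha-\alpha\beta=(\alpha-1)(\beta-1)-1$. For a positive integer $j\equiv3\pmod4$ take $\alpha=3$ and $\beta=(j+3)/2$, which is odd and at least $3$; then $-\chi=2(\beta-1)-1=j$.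
\end{proof}

The second family stretches $S_4$ by a cyclic group. For surjective homomorphisms $\theta_i\colon X_i\to Y$ ($i=1,2$), the \emph{fiber product} $X_1\times_YX_2$ is the subgroup $\{(x_1,x_2):\theta_1(x_1)=\theta_2(x_2)\}$ of $X_1\times X_2$. It has order $|X_1||X_2|/|Y|$, and it projects onto $X_1$ with kernel $1\times\ker\theta_2$ and onto $X_2$ with kernel $\ker\theta_1\times1$.

\begin{proposition}\label{prop:S4}
For every $n\ge3$ divisible by $3$ there is a non-orientable triple of type $(4,2,n)$ with $N=8n$ and $-\chi=n-4$. In particular, every positive integer congruent to $2$ modulo $3$ occurs as $-\chi$.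
\end{proposition}

\begin{proof}
Let $\rho,\rho'\in D_n$ be reflections with $|\rho\rho'|=n$. The quotient $D_n/\langle(\rho\rho')^3\rangle$ is dihedral of order $6$, so there is a surjection $D_n\to S_3$ with $\rho\mapsto(12)$ and $\rho'\mapsto(23)$. Let $S_4\to S_3$ be the surjection with kernel $V_4$ that is the identity on the stabilizer $S_3$ of the point $4$. Let $G=D_n\times_{S_3}S_4$, of order $2n\cdot24/6=8n$, and
\[
a=(\rho,(12)),\qquad b=(\rho',(23)),\qquad c=(1,(12)(34)).
\]
Then $bc=(\rho',(1243))$, $ac=(\rho,(34))$ and $ab=(\rho\rho',(132))$ have orders $4$, $2$ and $\operatorname{lcm}(n,3)=n$. The group $G^+$ contains $(bc)^2=(1,(14)(23))$. Its conjugate by $ab$ is $(1,u)$ with $u$ a different involution of $V_4$, since $(132)$ fixes $4$ and moves $1$. So $G^+$ contains $1\times V_4$, the kernel of $G\to D_n$. The images $\rho\rho'$ and $\rho$ of $ab$ and $ac$ generate $D_n$. Hence $G^+=G$, and $-\chi=4n-n-2n-4=n-4$.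
\end{proof}

\section{What a prime Euler characteristic forces}\label{sec:arith}

From here to the end of Section~\ref{sec:cases}, $p$ is an odd prime and $(G;a,b,c)$ is a non-orientable triple with $-\chi=p$:
\begin{equation}\label{eq:p}
p=\frac N2-\frac N{2k}-\frac N{2l}-\frac N{2m}.
\end{equation}
All four terms on the right are integers. A prime other than $p$ cannot divide all four, and this observation determines the Sylow subgroups of $G$.

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(i)] $N\le84p$.
\item[(ii)] $4\mid N$, and at least one of $\frac N{2k},\frac N{2l},\frac N{2m}$ is odd. The Sylow $2$-subgroups of $G$ are dihedral of order at least $4$.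
\item[(iii)] If $r\ne p$ is an odd prime and $r^e\,\|\,N$ with $e\ge1$, then $r^e$ divides one of $k,l,m$. The Sylow $r$-subgroups of $G$ are cyclic.
\end{enumerate}
Consequently, if $p\nmid N$, then $N=2\operatorname{lcm}(k,l,m)$.
\end{lemma}

\begin{proof}
(i) Put $\eta=1-\frac1k-\frac1l-\frac1m$, so that $p=N\eta/2$ and $\eta>0$. We show that $\eta\ge\frac1{42}$. Let $k\le l\le m$; positivity forces $k\ge2$. If $k\ge4$, then $\eta\ge\frac14$. If $k=3$, then either $l\ge4$ and $\eta\ge\frac16$, or $l=3$, $m\ge4$ and $\eta\ge\frac1{12}$. If $k=2$, then $l\ge3$, and the cases $l\ge5$; $l=4$, $m\ge5$; $l=3$, $m\ge7$ give $\eta\ge\frac1{10}$, $\frac1{20}$, $\frac1{42}$.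

(ii) In the action of $G$ on itself by multiplication, an involution is a product of $N/2$ transpositions. If $N/2$ were odd, the elements that act as even permutations would form a subgroup of index $2$ without involutions, contrary to (NO). So $N/2$ is even. As $p$ is odd, \eqref{eq:p} shows that one of the other three terms, say $N/2k$, is odd. Then $\langle b,c\rangle\cong D_k$ has odd index and contains a Sylow $2$-subgroup of $G$. This subgroup has order at least $4$, and a Sylow $2$-subgroup of $D_k$ of order at least $4$ is dihedral.

(iii) If $r^e$ divided none of $k,l,m$, then $r$ would divide every term on the right of \eqref{eq:p}, hence $p$. So $G$ has an element of order $r^e$.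

Finally, $2\operatorname{lcm}(k,l,m)$ divides $N$ because $2k$, $2l$, $2m$ do, and if $p\nmid N$, then by (ii) and (iii) every prime power that divides $N$ divides $2\operatorname{lcm}(k,l,m)$.
\end{proof}

Both hypotheses matter. The orientable triples of Example~\ref{ex:orientable} have $N\equiv2\pmod4$. The triple on $D_3\times D_3$ from Proposition~\ref{prop:DD} has $-\chi=3$ and a non-cyclic Sylow $3$-subgroup, so (iii) fails for $r=p$.

The identity $N=2\operatorname{lcm}(k,l,m)$ says that three elements must account for the whole order of $G$. In a given group this leaves almost no choice for the type, and the type determines $p$.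

\begin{example}[the group $S_5$]\label{ex:S5}
Let $G=S_5$ and $p\ge7$. Then $\operatorname{lcm}(k,l,m)=60$, while element orders are at most $6$. So one of $k,l,m$ is $4$, one is $5$, and the third is $3$ or $6$. The candidates are
\[
p=60-15-12-20=13\qquad\text{and}\qquad p=60-15-12-10=23.
\]
The first is impossible: $(ab)(bc)(ca)=1$, but elements of order $4$ are odd permutations and elements of orders $3$ and $5$ are even. The second occurs. For $a=(25)(34)$, $b=(12)(35)$, $c=(24)$ we get $ab=(12345)$, $ac=(2543)$ and $bc=(142)(35)$. The group $\langle a,b,c\rangle$ has subgroups of orders $10$, $8$, $12$, so it is $S_5$, and $G^+$ has index at most $2$ and is not $A_5$, so $G^+=S_5$. Thus $S_5$ yields the single prime $23=M_5-r_5$.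

To reach more primes, stretch $S_5$ as in Proposition~\ref{prop:S4}. Let $n>1$ be prime to $120$ and $G=D_n\times_{C_2}S_5$, where reflections are matched with odd permutations; $N=120n$. Let $G_0=C_n\times A_5$, of index $2$, and suppose that $G$ carries a non-orientable triple with $-\chi=p$ and $p\nmid N$. By (NO), one or two of $a,b,c$ lie outside $G_0$, so exactly one product, say $ab$, lies in $G_0$. Elements outside $G_0$ have order $2$, $4$ or $6$. So Lemma~\ref{lem:arith} forces $5n\mid m$, hence $m=5n$, and then $\{k,l\}=\{4,6\}$. This gives
\[
p=60n-15n-10n-12=35n-12=nM_5-r_5 .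
\]
For $n=11$ this is the prime $373\equiv1\pmod{12}$, so the arithmetic alone does not exclude it. The group does. An involution of $G_0$ maps trivially to $D_n$, and $D_n$ needs two generators, so two of $a,b,c$ lie outside $G_0$; their product lies in $G_0$, so they are $a$ and $b$. Their images in $S_5$ are odd involutions, that is, transpositions, and a product of two transpositions does not have order $5$. No such triple exists.
\end{example}

The proof of Proposition~\ref{prop:A} follows this pattern. We show that $p\nmid N$ for large $p$, list the groups allowed by Lemma~\ref{lem:arith}, and read off the type and $p$ for each. The only groups that reach $p\equiv1\pmod{12}$ are stretched versions of $\mathrm{PGL}(2,q)$, of which $S_5\cong\mathrm{PGL}(2,5)$ is the first, and the obstruction met in Example~\ref{ex:S5} disappears exactly when $q\equiv3\pmod4$.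

\section{The prime $p$ does not divide $|G|$}\label{sec:p}

Lemma~\ref{lem:arith}(iii) says nothing about $r=p$. Here we use the size of $G$ instead: by Lemma~\ref{lem:arith}(i) a Sylow $p$-subgroup has small index. This is the only place where a lower bound on $p$ is needed. We recall \emph{Burnside's transfer theorem}: if a Sylow $r$-subgroup $P$ of a finite group $X$ lies in the center of its normalizer $N_X(P)$, then $X$ has a normal subgroup $K$ with $X=KP$ and $K\cap P=1$.

\begin{lemma}\label{lem:pndiv}
If $p\ge43$, then $p\nmid N$.
\end{lemma}

\begin{proof}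
Suppose that $p\mid N$. If $p^2\mid N$, then $4p^2\mid N$ by Lemma~\ref{lem:arith}(ii), and $N\ge4p^2\ge172p>84p$, contrary to Lemma~\ref{lem:arith}(i). So a Sylow $p$-subgroup $P$ has order $p$.

\emph{$P$ is normal.} Otherwise the number of Sylow $p$-subgroups is $1+jp$ with $j\ge1$, and it divides $N/p\le84$. Since $1+2p\ge87$, we have $j=1$, and since $2(p+1)\ge88$, we have $N/p=p+1$. Then $N_G(P)=P$, and Burnside's theorem gives a quotient of $G$ of order $p$, contrary to (Q).

\emph{$G$ has a quotient $D_p$.} Let $H=C_G(P)$. The quotient $G/H$ embeds in the cyclic group $\mathrm{Aut}(P)$, so $|G:H|\le2$ by (Q). Burnside's theorem applied to $H$ gives $H=P\times K$ with $p\nmid|K|$. The subgroup $K$ consists of the elements of $H$ of order prime to $p$, so it is normal in $G$. The quotient $G/K$ has order $p$ or $2p$ and is not cyclic, by (Q). Hence $G/K\cong D_p$, with rotation group $H/K$.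

\emph{The Euler formula fails modulo $p$.} Each of $a,b,c$ maps to a reflection or to $1$ in $D_p$. They do not all map to reflections, by (NO) applied to $H$, and two distinct reflections are needed to generate $D_p$. So we may assume that $c\in K$ and that $a,b$ map to distinct reflections. Then $ab$ maps to a rotation of order $p$, so $p\mid m$ and $p\nmid N/2m$. On the other hand, $ac$ and $bc$ map to reflections, so their squares lie in $K$, and $p\nmid kl$. Thus $p$ divides $N/2$, $N/2k$ and $N/2l$, and \eqref{eq:p} gives $p\mid N/2m$, a contradiction.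
\end{proof}

\section{The odd core and the four quotients}\label{sec:core}

In this section and the next we assume that $p\nmid N$. By Lemma~\ref{lem:arith}, the Sylow $2$-subgroups of $G$ are dihedral, all other Sylow subgroups are cyclic, and part (iii) of the lemma applies to every odd prime divisor of $N$. Let $O=O(G)$ be the largest normal subgroup of odd order. The Gorenstein--Walter theorem describes $G/O$ but says nothing about $O$, so we first determine $O$ and the action of $G$ on it. The next lemma rules out central odd factors.

\begin{lemma}\label{lem:transfer}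
If a finite group $X$ has an abelian Sylow $r$-subgroup $P$, then $P\cap Z(X)\cap X'=1$.
\end{lemma}

\begin{proof}
The transfer is a homomorphism $V\colon X\to P$, and $V(z)$ is a product of conjugates of powers $z^{j_i}$ with $\sum_ij_i=|X:P|$. For central $z$ this gives $V(z)=z^{|X:P|}$. If also $z\in X'$, then $V(z)=1$ because $P$ is abelian. If in addition $z\in P$, then $z=1$, since $r\nmid|X:P|$.
\end{proof}

We also use the \emph{H\"older--Burnside--Zassenhaus theorem}: if all Sylow subgroups of a finite group $X$ are cyclic, then $X'$ and $X/X'$ are cyclic. Recall further that the automorphism group of a cyclic group is abelian, and that for a cyclic group of odd prime-power order it is cyclic, with inversion as its only involution.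

\begin{lemma}\label{lem:O}
The group $O$ is cyclic. For each prime $r$ dividing $|O|$, with $O_r$ the Sylow $r$-subgroup of $O$, there is a nontrivial homomorphism $\lambda_r\colon G/O\to\{\pm1\}$ such that $g^{-1}xg=x^{\lambda_r(gO)}$ for all $g\in G$ and $x\in O_r$.
\end{lemma}

\begin{proof}
All Sylow subgroups of $O$ are cyclic, so $O'$ and $O/O'$ are cyclic. The quotient $G/C_G(O')$ embeds in $\mathrm{Aut}(O')$, so it is abelian, and by (Q) it is a $2$-group. Hence $O$, having odd order, centralizes $O'$. Then $O/Z(O)$ is a quotient of $O/O'$, so it is cyclic, and $O$ is abelian. An abelian group with cyclic Sylow subgroups is cyclic.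

The quotient $G/C_G(O_r)$ embeds in the cyclic group $\mathrm{Aut}(O_r)$, so by (Q) it has order at most $2$: every element of $G$ centralizes or inverts $O_r$. As $O$ is abelian, the action factors through $G/O$; this defines $\lambda_r$. Suppose that $\lambda_r$ is trivial, so that $O_r\le Z(G)$. Since $G/G'$ is a $2$-group, also $O_r\le G'$. Lemma~\ref{lem:transfer}, applied to a Sylow $r$-subgroup of $G$ (which is cyclic and contains $O_r$), gives $O_r=1$, a contradiction.
\end{proof}

We recall the linear groups. Let $Q$ be an odd prime power. The group $\mathrm{PGL}(2,Q)$, of order $Q(Q^2-1)$, is $\mathrm{GL}(2,Q)$ modulo scalars; a matrix with rows $(s,t)$ and $(u,v)$ acts on the projective line $\mathbb F_Q\cup\{\infty\}$ by $x\mapsto(sx+t)/(ux+v)$, and this action is $2$-transitive. The subgroup $\mathrm{PSL}(2,Q)$, of index $2$, consists of the classes of matrices with square determinant. It contains the translations $x\mapsto x+t$, which form an elementary abelian group of order $Q$. The group $\mathrm{P\Gamma L}(2,Q)$ is the extension of $\mathrm{PGL}(2,Q)$ by the field automorphisms, so it equals $\mathrm{PGL}(2,Q)$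 when $Q$ is prime. We have $\mathrm{PSL}(2,3)\cong A_4$ and $\mathrm{PGL}(2,3)\cong S_4$. For a prime $q\ge5$ the group $\mathrm{PSL}(2,q)$ is simple and non-abelian. It is then the only subgroup of index $2$ in $\mathrm{PGL}(2,q)$, because such a subgroup meets $\mathrm{PSL}(2,q)$ in a normal subgroup of index at most $2$.

\begin{theorem}[Gorenstein--Walter \cite{GW}]\label{thm:GW}
Let $X$ be a finite group with dihedral Sylow $2$-subgroups. Then $X/O(X)$ is isomorphic to a Sylow $2$-subgroup of $X$, or to $A_7$, or to a group $H$ with $\mathrm{PSL}(2,Q)\le H\le\mathrm{P\Gamma L}(2,Q)$ for an odd prime power $Q$.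
\end{theorem}

\begin{lemma}\label{lem:four}
The quotient $G/O$ is isomorphic to one of the following: a dihedral $2$-group of order at least $4$; $\mathrm{PSL}(2,q)$ with $q\ge5$ prime; $S_4$; $\mathrm{PGL}(2,q)$ with $q\ge5$ prime.
\end{lemma}

\begin{proof}
The odd Sylow subgroups of $G/O$ are images of those of $G$, so they and their subgroups are cyclic. This excludes $A_7$, which contains $\langle(123),(456)\rangle\cong C_3\times C_3$. In the third case of Theorem~\ref{thm:GW} the translation group must be cyclic, so $Q=q$ is prime and $G/O$ is $\mathrm{PSL}(2,q)$ or $\mathrm{PGL}(2,q)$. Finally, $\mathrm{PSL}(2,3)\cong A_4$ has a quotient of order $3$ and is excluded by (Q).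
\end{proof}

\section{The type and the prime in each case}\label{sec:cases}

\begin{proposition}\label{prop:cases}
Let $p$ be an odd prime and let $(G;a,b,c)$ be a non-orientable triple with $-\chi=p$ and $p\nmid N$. After relabeling $a,b,c$, one of the following holds.
\begin{center}
\begin{tabular}{clll}
\hline
 & $G/O$ & type & consequence for $p$\\
\hline
\rm I & dihedral $2$-group & $(2\alpha,2\beta,2\gamma)$, $\alpha,\beta,\gamma$ odd & $p\equiv3\pmod4$\\
\rm II & $\mathrm{PSL}(2,q)$, $q\ge5$ & $(\frac{q+1}2,\frac{q-1}2,q)$ & $p\equiv3\pmod4$\\
\rm III & $S_4$ & $(4,2,n)$, $n=3|O|$ & $p=n-4\equiv2\pmod3$\\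
\rm IV & $\mathrm{PGL}(2,q)$, $q\ge5$ & $(q+1,q-1,nq)$, $n=|O|$ & $p=nM_q-r_q\equiv-n\pmod{12}$\\
\hline
\end{tabular}
\end{center}
In case {\rm IV} we have $\gcd(n,q)=1$, and if $n>1$, then $q\equiv3\pmod4$.
\end{proposition}

By Lemma~\ref{lem:four} the four rows exhaust the possibilities for $G/O$. We treat them in turn.

\subsection*{Case I: $G/O$ is a dihedral $2$-group}
Let $S$ be a Sylow $2$-subgroup of $G$. Then $G=OS$ and $O\cap S=1$, so $S\cong G/O$. Let $\omega$ generate a cyclic subgroup of index $2$ in $S$, and let $\Phi=\langle\omega^2\rangle$; this is the Frattini subgroup of $S$, and $S/\Phi\cong V_4$. The quotient $G/O\Phi\cong V_4$ is where non-orientability acts. Let bars denote images in it. Since $G^+=G$, the elements $\bar a\bar b$ and $\bar b\bar c$ generate $V_4$, so they are distinct and nontrivial; hence $\bar a,\bar b,\bar c$ are distinct.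

Suppose that one of them is trivial, say $\bar c=1$. Then $c\in O\Phi$, and $\Phi$ is a Sylow $2$-subgroup of $O\Phi$, so $c$ is conjugate to an involution $z\in\Phi$. As the only involution of the cyclic normal subgroup $\Phi$, the element $z$ is central in $S$. It is a power of $\omega^2$, so every $\lambda_r$ is trivial on it, and it centralizes $O$ by Lemma~\ref{lem:O}. Thus $z\in Z(G)$ and $c=z$. Then $k,l\le2$ and $1-\frac1k-\frac1l-\frac1m<0$, contrary to $p>0$.

So $\bar a,\bar b,\bar c$ are the three involutions of $V_4$, and the images of $a,b,c$ in $S$ are involutions, one in each nontrivial coset of $\Phi$. If $|S|\ge8$, the coset $\omega\Phi$ consists of odd powers of $\omega$, of order $|S|/2\ge4$, and contains no involution. Hence $S\cong V_4$, and $a,b,c$ map to its three involutions $u,v,w$.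

The kernel of each $\lambda_r$ is $\langle u\rangle$, $\langle v\rangle$ or $\langle w\rangle$. Grouping the $O_r$ by this kernel, we get $O=A\times B\times C$ with $A=C_O(u)$, $B=C_O(v)$, $C=C_O(w)$ of pairwise coprime odd orders $\alpha,\beta,\gamma$, and $N=4\alpha\beta\gamma$. The element $bc$ maps to $vw=u$, so $k$ is even and $(bc)^2\in O$. Since $(bc)^2$ commutes with $bc$, which acts on $O$ as $u$ does, $(bc)^2\in A$, and so $k\mid2\alpha$. The same argument with the letters permuted shows that $l$ and $m$ are even, $l\mid2\beta$ and $m\mid2\gamma$. If $r^e\,\|\,\alpha$, then $r^e\,\|\,N$ and $r\nmid lm$, so $r^e\mid k$ by Lemma~\ref{lem:arith}(iii). Hence $k=2\alpha$, and in the same way $l=2\beta$ and $m=2\gamma$. Now \eqref{eq:p} reads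
\[
p=2\alpha\beta\gamma-(\alpha\beta+\beta\gamma+\gamma\alpha).
\]
Two of the three odd numbers agree modulo $4$, say $\alpha\equiv\beta$. Then $\alpha\beta\equiv1$ and $\gamma(\alpha+\beta)\equiv2\alpha\gamma\equiv2\pmod4$, so $p\equiv2-3\equiv3\pmod4$. (Proposition~\ref{prop:DD} has this type with $\gamma=1$.)

\subsection*{Element orders in $\mathrm{PGL}(2,q)$}
Cases II and IV use Dickson's description of element orders. For an odd prime $q$, an element of $\mathrm{PGL}(2,q)$ has order $q$ or order dividing $q-1$ or $q+1$, and an element of $\mathrm{PSL}(2,q)$ has order $q$ or order dividing $\frac{q-1}2$ or $\frac{q+1}2$. Exactly one of $q\pm1$ is divisible by $4$, and it is convenient to name it. For $q\ge5$ let $\varepsilon=\pm1$ with $q\equiv\varepsilon\pmod4$, and let $f=\frac{q+\varepsilon}2$. Then $4\mid q-\varepsilon$, the number $f$ is odd and at least $3$, and $q$, $q-\varepsilon$, $f$ are pairwise coprime. In both cases the plan is the same: one of the three orders is spent on $q$, one on $f$, and the third must carry the $2$-part of $N$.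

\subsection*{Case II: $G/O\cong\mathrm{PSL}(2,q)$}
A non-abelian simple group has no nontrivial homomorphism to $\{\pm1\}$, so $O=1$ by Lemma~\ref{lem:O}, and $N=q(q-\varepsilon)f$. By Lemma~\ref{lem:arith}(iii) one of the three orders is divisible by $q$, hence equal to $q$; say $m=q$. A prime $r\mid f$ divides $k$ or $l$, say $k$. Since $r\nmid q(q-\varepsilon)$, Dickson's list gives $k\mid f$. Then
\[
\frac N{2k}=q\cdot\frac{q-\varepsilon}2\cdot\frac fk\qquad\text{and}\qquad\frac N{2m}=\frac{q-\varepsilon}2\cdot f
\]
are even, so $N/2l$ is odd by Lemma~\ref{lem:arith}(ii). Therefore $l$ has the same $2$-part as $\frac{q-\varepsilon}2$. In particular $l$ is even, so $l\ne q$ and $l\nmid f$, and therefore $l\mid\frac{q-\varepsilon}2$. By Lemma~\ref{lem:arith}(iii), the prime powers in $f$ can only divide $k$, and the odd prime powers in $q-\varepsilon$ can only divide $l$. So $k=f$ and $l=\frac{q-\varepsilon}2$, that is, $\{k,l\}=\{\frac{q+1}2,\frac{q-1}2\}$. With $N=q(q^2-1)/2$,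
\[
p=\frac{q(q^2-1)}4-\frac{q^2-1}4-\frac{q(q-1)}2-\frac{q(q+1)}2=\frac{(q^2-1)(q-1)}4-q^2 .
\]
Since $8\mid q^2-1$ and $2\mid q-1$, the first term is divisible by $4$, and $p\equiv-1\pmod4$.

\subsection*{Case III: $G/O\cong S_4$}
Let $G_0$ be the preimage of $A_4$. A subgroup of index $2$ in $S_4$ contains all squares, hence all $3$-cycles, so it is $A_4$. Thus every $\lambda_r$ is the sign character, and $G_0$ centralizes $O$. We want to divide out the four-group rather than $O$. The preimage of $V_4$ has $O$ as a central subgroup of index $4$, so it is $O\times V$, where $V\cong V_4$ is its only Sylow $2$-subgroup; hence $V\trianglelefteq G$. Put $n=3|O|$, so that $N=8n$ and $|G_0/V|=n$.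

The group $G_0/V$ has the central subgroup $OV/V$ of index $3$, so it is abelian; its Sylow subgroups are cyclic, so it is cyclic. An involution $t$ of $G/V$ centralizes or inverts each Sylow subgroup $R\ne1$ of $G_0/V$. If $t$ centralized $R$, then dividing $G/V$ by the other Sylow subgroups of $G_0/V$ would leave $R\times\langle t\rangle$, which has the quotient $R$ of odd order, contrary to (Q). So $t$ inverts $G_0/V$, and $G/V\cong D_n$ with $n\ge3$.

Involutions of $G_0$ lie in $V$, because $n$ is odd. As the images of $a,b,c$ generate $D_n$, at least two of them lie outside $G_0$, and by (NO) exactly two; say $a,b\notin G_0$ and $c\in V$. The images of $a$ and $b$ generate $D_n$, so $ab$ maps to a generator of $G_0/V$. Its image in $A_4$ then lies outside $V_4$; it is a $3$-cycle, and $ab$ permutes the three involutions of $V$ cyclically. The element $(ab)^n\in V$ commutes with $ab$, so it is trivial, and $m=n$. The elements $ac$ and $bc$ map to reflections of $D_n$, so their squares lie in $V$ and $k,l\in\{2,4\}$. Now $p=4n-\frac{4n}k-\frac{4n}l-4$ equals $-4$, $n-4$ or $2n-4$ according as $\{k,l\}$ contains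 no, one or two $4$'s. Only $n-4$ can be an odd prime, and $3\mid n$ gives $p\equiv2\pmod3$.

\subsection*{Case IV: $G/O\cong\mathrm{PGL}(2,q)$}
Let $G_0$ be the preimage of $\mathrm{PSL}(2,q)$ and let $n=|O|$. Every $\lambda_r$ has kernel $\mathrm{PSL}(2,q)$, so $O\le Z(G_0)$, and the elements outside $G_0$ invert $O$.

\emph{Structure of $G$.} We first split $G_0$. Let $L=G_0'$, a normal subgroup of $G$. As $\mathrm{PSL}(2,q)$ is perfect, $G_0=OL$. For each prime $r\mid n$, Lemma~\ref{lem:transfer} applied to $G_0$ gives $O_r\cap L=1$, so $O\cap L=1$. Hence $G_0=O\times L$ with $L\cong\mathrm{PSL}(2,q)$. A prime $r$ dividing both $n$ and $|L|$ would give a subgroup $C_r\times C_r$ with $r$ odd, which is impossible. As $n$ is odd, it follows that $\gcd(n,q(q^2-1))=1$. Also $N=nq(q^2-1)$.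

Since $L\cap O=1$, the group $G$ embeds in $G/L\times G/O$. The group $G/L$ has order $2n$; it contains $G_0/L\cong C_n$ and an involution that inverts it, so all its elements outside $G_0/L$ are involutions. It is $D_n$, or $C_2$ if $n=1$. An element of $\mathrm{PGL}(2,q)$ outside $\mathrm{PSL}(2,q)$ has even order. Therefore
\begin{enumerate}
\item[(a)] an element outside $G_0$ has the same order as its image in $\mathrm{PGL}(2,q)$, and this order is even and divides $q-1$ or $q+1$;
\item[(b)] the order of an element of $G_0$ is the product of a divisor of $n$ and an element order of $\mathrm{PSL}(2,q)$.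
\end{enumerate}

\emph{The type.} By (NO), and since $G\ne G_0$, one or two of $a,b,c$ lie outside $G_0$. Either way exactly one of the three products lies in $G_0$; say $ab\in G_0$ and $ac,bc\notin G_0$. By (a), $k$ and $l$ are prime to $nq$, so Lemma~\ref{lem:arith}(iii) gives $nq\mid m$, and (b) gives $m=nq$. A prime $r\mid f$ does not divide $m$, so it divides $k$ or $l$, say $k$; since $r\nmid q-\varepsilon$, we get $k\mid q+\varepsilon=2f$. Then
\[
\frac N{2k}=nq\cdot\frac{q-\varepsilon}2\cdot\frac{2f}k\qquad\text{and}\qquad\frac N{2m}=\frac{q^2-1}2
\]
are even, so $N/2l$ is odd. As $N/2=nqf(q-\varepsilon)$ with $nqf$ odd, $l$ has the same $2$-part as $q-\varepsilon$. So $4\mid l$, hence $l\nmid 2f$ and $l\mid q-\varepsilon$. By Lemma~\ref{lem:arith}(iii), the prime powers in $f$ divide $k$ and the odd prime powers in $q-\varepsilon$ divide $l$. As $k$ is even, $k=q+\varepsilon$ and $l=q-\varepsilon$. For $N=nq(q^2-1)$ and type $(q+1,q-1,nq)$, formula \eqref{eq:chi} gives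
\begin{equation}\label{eq:MqIdentity}
-\chi=\tfrac12\bigl[nq(q^2-1)-nq(q-1)-nq(q+1)-(q^2-1)\bigr]=nM_q-r_q .
\end{equation}
For a prime $q\ge5$ we have $24\mid q^2-1$ and $M_q=qr_q-q^2$, so
\begin{equation}\label{eq:mod12}
r_q\equiv0,\qquad M_q\equiv-1,\qquad nM_q-r_q\equiv-n\pmod{12}.
\end{equation}

\emph{The condition on $q$.} Let $n>1$, so $n\ge3$. An involution of $G_0$ maps trivially to $G/L$, since $G_0/L$ has odd order, and $G/L\cong D_n$ is not cyclic. So two of $a,b,c$ lie outside $G_0$. Their product lies in $G_0$, so they are $a$ and $b$. Their images $\bar a,\bar b$ in $\mathrm{PGL}(2,q)$ are involutions outside $\mathrm{PSL}(2,q)$. The order of $\bar a\bar b$ is divisible by $q$, since $m=nq$ and $q\nmid|O|$, so it equals $q$. The group $\langle\bar a\bar b\rangle$ is a Sylow $q$-subgroup normalized by $\bar a$, and after a conjugation, which preserves $\mathrm{PSL}(2,q)$, it is the translation group. The translation group fixes only $\infty$, so $\bar a$ fixes $\infty$ and has the form $x\mapsto sx+t$. It is an involution, so $s^2=1$; and $s\ne1$ because translations have odd order. Thus $\bar a$ is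 represented by a matrix of determinant $-1$. Since $\bar a\notin\mathrm{PSL}(2,q)$, the element $-1$ is a non-square in $\mathbb F_q$, that is, $q\equiv3\pmod4$. This completes the proof of Proposition~\ref{prop:cases}. \hfill$\square$

\begin{proof}[Proof of Proposition~\ref{prop:A}]
By Lemma~\ref{lem:dict} there is a non-orientable triple with $-\chi=p$, and $p\nmid N$ by Lemma~\ref{lem:pndiv}. Since $p\equiv1\pmod4$ and $p\equiv1\pmod3$, Proposition~\ref{prop:cases} leaves only case IV. There $p=nM_q-r_q$ with $\gcd(n,q)=1$ and $n\equiv-p\equiv11\pmod{12}$. In particular $n>1$, so $q\equiv3\pmod4$, and $q\ge5$ gives $q\ge7$.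
\end{proof}

\section{Counting primes: proof of Theorem~\ref{thm:main}}\label{sec:count}

For each $q$, Proposition~\ref{prop:A} confines $p$ to one residue class modulo $12M_q$, and $M_q$ grows like $q^3/2$, so the union of these classes should be thin. The difficulty is that there are infinitely many classes. The prime number theorem in arithmetic progressions,
\[
\pi(x;d,h)\sim\frac{x}{\varphi(d)\log x}\qquad(x\to\infty,\ \gcd(h,d)=1),
\]
holds for a fixed modulus $d$. For growing moduli we use the Brun--Titchmarsh inequality in the form of Montgomery and Vaughan \cite{MV},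
\begin{equation}\label{eq:BT}
\pi(x;d,h)\le\frac{2x}{\varphi(d)\log(x/d)}\qquad(x>d,\ \gcd(h,d)=1),
\end{equation}
which loses a factor $2$ but is uniform in $d$.

\begin{lemma}\label{lem:Mq}
Let $q\ge7$ be a prime. Then
\begin{enumerate}
\item[(i)] $\gcd(M_q,12)=\gcd(M_q,r_q)=\gcd(m_q,q)=1$;
\item[(ii)] $r_q\le q^3/4\le M_q<q^3/2$;
\item[(iii)] $\varphi(M_q)\ge q(q-1)/2$.
\end{enumerate}
Moreover, for every integer $q_0\ge7$ with $q_0\equiv3\pmod4$,
\begin{equation}\label{eq:tail}
\sum_{q\ge q_0}\frac1{\varphi(M_q)}\le\frac1{2(q_0-4)},
\end{equation}
where $q$ runs over the primes congruent to $3$ modulo $4$.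
\end{lemma}

\begin{proof}
(i) The first claim follows from \eqref{eq:mod12}. We have $m_q=r_q-q$ and $2r_q\equiv-1\pmod q$. So $\gcd(m_q,r_q)=\gcd(q,r_q)=1$ and $\gcd(m_q,q)=\gcd(r_q,q)=1$.

(ii) The inequality $m_q\ge q^2/4$ is equivalent to $q^2-4q-2\ge0$, which holds for $q\ge5$. Also $m_q<q^2/2$ and $r_q<q^2/2\le q^3/4$.

(iii) For odd $s$ we have $\varphi(s)\ge\sqrt s$, because $\varphi(r^e)/r^{e/2}=r^{e/2-1}(r-1)\ge(r-1)/\sqrt r\ge1$ for primes $r\ge3$. By (i), $m_q$ is odd and prime to $q$, so $\varphi(M_q)=(q-1)\varphi(m_q)\ge(q-1)\sqrt{m_q}\ge(q-1)q/2$.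

For \eqref{eq:tail}, apply (iii), extend the sum to all integers $i\ge q_0$ with $i\equiv3\pmod4$, and bound $\frac1{i(i-1)}$ by the average of the four numbers $\frac1{j(j-1)}$, $i-3\le j\le i$. These blocks partition the integers $j\ge q_0-3$, so
\[
\sum_{q\ge q_0}\frac1{\varphi(M_q)}\le\sum_i\frac2{i(i-1)}\le\frac12\sum_{j\ge q_0-3}\Bigl(\frac1{j-1}-\frac1j\Bigr)=\frac1{2(q_0-4)}.\qedhere
\]
\end{proof}

For $y\ge7$ let $B_y(x)$ be the number of primes $p\le x$ with $p\equiv1\pmod{12}$ such that $p=nM_q-r_q$ for some prime $q\ge y$, $q\equiv3\pmod4$, and some $n\equiv11\pmod{12}$. For such a prime $n>0$, so $n\ge11$, and Lemma~\ref{lem:Mq}(ii) gives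
\begin{equation}\label{eq:lower}
p\ge11M_q-r_q\ge10M_q\ge\tfrac52q^3 .
\end{equation}

\begin{lemma}\label{lem:B}
For every $y\ge7$,
\[
\limsup_{x\to\infty}\frac{B_y(x)}{\pi(x;12,1)}\le2\sum_{q\ge y}\frac1{\varphi(M_q)},
\]
where $q$ runs over the primes congruent to $3$ modulo $4$.
\end{lemma}

\begin{proof}
By \eqref{eq:lower} only $q\le x^{1/3}$ contribute. For a given $q$, the primes counted lie in the class $11M_q-r_q$ modulo $12M_q$. This class is reduced: it is $1$ modulo $12$ by \eqref{eq:mod12}, and it is $-r_q$ modulo $M_q$, which is prime to $M_q$ by Lemma~\ref{lem:Mq}(i). We split the range of $q$ at $\log x$. This is low enough for $\log(x/12M_q)$ to be asymptotic to $\log x$ below the cut, and high enough for the count of all integers in the class to be negligible above it.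

Let $y\le q\le\log x$. Then $12M_q\le6\log^3x$ and $\varphi(12M_q)=4\varphi(M_q)$, so by \eqref{eq:BT} these $q$ contribute at most
\[
\sum_{y\le q\le\log x}\frac{2x}{4\varphi(M_q)\log\bigl(x/(6\log^3x)\bigr)}\le(1+o(1))\frac x{2\log x}\sum_{q\ge y}\frac1{\varphi(M_q)} .
\]

Let $\log x<q\le x^{1/3}$. The class contains at most $\frac x{12M_q}+1\le\frac x{3q^3}+1$ positive integers up to $x$, so these $q$ contribute at most
\[
\frac x3\sum_{j>\log x}\frac1{j^3}+x^{1/3}\le\frac x{6(\log x-1)^2}+x^{1/3}=o\Bigl(\frac x{\log x}\Bigr).
\]
Dividing by $\pi(x;12,1)\sim\frac x{4\log x}$ gives the claim.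
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:A}, every prime $p$ with $43\le p\le x$ and $p\equiv1\pmod{12}$ for which $\mathcal N_{p+2}$ supports a regular hypermap is counted by $B_7(x)$. By Lemma~\ref{lem:B} and \eqref{eq:tail} with $q_0=7$, the upper limit of $B_7(x)/\pi(x;12,1)$ is at most $2\cdot\frac16=\frac13$. So the proportion of primes $p\le x$, $p\equiv1\pmod{12}$, for which $\mathcal N_{p+2}$ supports no regular hypermap has lower limit at least $\frac23$. Since $\pi(x;12,1)\to\infty$, there are infinitely many such primes.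
\end{proof}

\section{Hypermaps from $\mathrm{PGL}(2,q)$: proof of Theorem~\ref{thm:class}}\label{sec:construct}

We now read case IV backwards. It tells us that $G$ should be a fiber product of $D_n$ and $\mathrm{PGL}(2,q)$, and that the images of $a$ and $b$ should be maps $x\mapsto-x+t$. It remains to find an involution $\bar c\in\mathrm{PSL}(2,q)$ such that $\bar a\bar c$ and $\bar b\bar c$ have orders $q-1$ and $q+1$. Orders in $\mathrm{PGL}(2,q)$ can be prescribed through traces. For an invertible matrix $X$ over $\mathbb F_q$ let $\tau(X)=(\operatorname{tr}X)^2/\det X$; this depends only on the class of $X$ modulo scalars.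

\begin{lemma}\label{lem:trace}
Let $\sigma\in\mathbb F_{q^2}^*$, $\sigma\ne1$, and let $X\in\mathrm{GL}(2,q)$ satisfy $\tau(X)=\sigma+\sigma^{-1}+2$. Then the class of $X$ in $\mathrm{PGL}(2,q)$ has the same order as $\sigma$.
\end{lemma}

\begin{proof}
If $X$ has eigenvalues $\mu,\nu\in\mathbb F_{q^2}$ and $\sigma'=\mu/\nu$, then $\tau(X)=(\mu+\nu)^2/\mu\nu=\sigma'+\sigma'^{-1}+2$. So $\sigma'$ is a root of $T^2-(\tau(X)-2)T+1$, whose roots are $\sigma$ and $\sigma^{-1}$. Hence $\mu\ne\nu$, the matrix $X$ is diagonalizable over $\mathbb F_{q^2}$, and $X^j$ is scalar if and only if $\sigma^j=1$.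
\end{proof}

\begin{lemma}\label{lem:PGL}
Let $q\ge7$ be a prime with $q\equiv3\pmod4$. Then $\mathrm{PGL}(2,q)$ is generated by involutions $\bar a,\bar b\notin\mathrm{PSL}(2,q)$ and $\bar c\in\mathrm{PSL}(2,q)$ with $|\bar a\bar b|=q$, $|\bar a\bar c|=q-1$ and $|\bar b\bar c|=q+1$.
\end{lemma}

\begin{proof}
Let $\bar a,\bar b,\bar c$ be the classes of
\[
X=\begin{pmatrix}-1&0\\0&1\end{pmatrix},\qquad Y=\begin{pmatrix}-1&1\\0&1\end{pmatrix},\qquad Z=\begin{pmatrix}u&v\\w&-u\end{pmatrix},\qquad u^2+vw=-1,
\]
with $u,v,w\in\mathbb F_q$ to be chosen. We have $X^2=Y^2=I$ and $Z^2=-I$, and no invertible matrix of trace $0$ is scalar, so all three classes are involutions. The determinants are $-1,-1,1$, and $-1$ is a non-square because $q\equiv3\pmod4$; so $\bar a,\bar b\notin\mathrm{PSL}(2,q)$ and $\bar c\in\mathrm{PSL}(2,q)$. Further,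
\[
XY=\begin{pmatrix}1&-1\\0&1\end{pmatrix},\qquad XZ=\begin{pmatrix}-u&-v\\w&-u\end{pmatrix},\qquad YZ=\begin{pmatrix}w-u&-u-v\\w&-u\end{pmatrix},
\]
so $|\bar a\bar b|=q$, $\tau(XZ)=-4u^2$ and $\tau(YZ)=-(w-2u)^2$. We have two free parameters and two conditions, and each condition can be met if the negative of the required value of $\tau$ is a square.

Let $\sigma_1$ generate $\mathbb F_q^*$, let $\theta$ generate $\mathbb F_{q^2}^*$, and let $\sigma_2=\theta^{1-q}$. The orders of $\sigma_1$ and $\sigma_2$ are $q-1$ and $q+1$. Put $\tau_i=\sigma_i+\sigma_i^{-1}+2$. Then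
\[
\tau_1=\frac{(\sigma_1+1)^2}{\sigma_1},\qquad\tau_2=\frac{(\theta+\theta^q)^2}{\theta^{q+1}} .
\]
Both are nonzero, because $\tau_i=(\sigma_i+1)^2/\sigma_i$ and $\sigma_i\ne-1$. The numerators displayed are squares of elements of $\mathbb F_q$, and the denominators $\sigma_1$ and $\theta^{q+1}$ generate $\mathbb F_q^*$, so they are non-squares. Thus $\tau_1,\tau_2$ are non-squares in $\mathbb F_q$, and $-\tau_1,-\tau_2$ are squares. Choose $u$ with $-4u^2=\tau_1$ and then $w$ with $-(w-2u)^2=\tau_2$. If $w=0$, then $\tau_1=\tau_2$, and Lemma~\ref{lem:trace} would assign two different orders to the class of any matrix with this value of $\tau$, for instance to that of the diagonal matrix with entries $\sigma_1,1$. So $w\ne0$, and we put $v=-(1+u^2)/w$. By Lemma~\ref{lem:trace}, $|\bar a\bar c|=q-1$ and $|\bar b\bar c|=q+1$.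

Let $H=\langle\bar a,\bar b,\bar c\rangle$. It contains $\langle\bar a\bar b\rangle$, the translation group, which fixes only $\infty$. Since $w\ne0$, the map $\bar c$ moves $\infty$, so $H$ also contains a conjugate of the translation group that fixes another point. The translation group is the only subgroup of order $q$ in the stabilizer of $\infty$, where it is a normal Sylow subgroup. By $2$-transitivity, the two groups are therefore simultaneously conjugate to the subgroups of order $q$ that fix $\infty$ and $0$, the classes of upper and lower unitriangular matrices. These matrices generate $\mathrm{SL}(2,q)$, by row reduction. So $H\ge\mathrm{PSL}(2,q)$, and $\bar a\in H$ gives $H=\mathrm{PGL}(2,q)$.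
\end{proof}

\begin{proposition}\label{prop:PGL}
Let $q\ge7$ be a prime with $q\equiv3\pmod4$, and let $n\ge3$ be prime to $q$. Then there is a non-orientable triple with $-\chi=nM_q-r_q$.
\end{proposition}

\begin{proof}
Let $G=D_n\times_{C_2}\mathrm{PGL}(2,q)$, where reflections are matched with the elements outside $\mathrm{PSL}(2,q)$; then $N=nq(q^2-1)$. With reflections $\rho,\rho'$ such that $|\rho\rho'|=n$, and with $\bar a,\bar b,\bar c$ as in Lemma~\ref{lem:PGL}, put
\[
a=(\rho,\bar a),\qquad b=(\rho',\bar b),\qquad c=(1,\bar c).
\]
These are involutions of $G$. We have $|bc|=\operatorname{lcm}(2,q+1)=q+1$, $|ac|=\operatorname{lcm}(2,q-1)=q-1$, and $|ab|=\operatorname{lcm}(n,q)=nq$ because $\gcd(n,q)=1$. For the same reason $(ab)^q=((\rho\rho')^q,1)$ generates $C_n\times1$, the kernel of $G\to\mathrm{PGL}(2,q)$. The image of $\langle ab,bc\rangle$ in $\mathrm{PGL}(2,q)$ is $\langle\bar a\bar b,\bar b\bar c\rangle$; it has index at most $2$ and contains $\bar a\bar c\notin\mathrm{PSL}(2,q)$, so it is not the unique subgroup of index $2$ and must be the whole group. Hence $\langle ab,bc\rangle=G$, and $-\chi=nM_q-r_q$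 by \eqref{eq:MqIdentity}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
We use Lemma~\ref{lem:dict} throughout. Let $p\not\equiv1\pmod{12}$. Then $p=2$, $p=3$, or $p\equiv5,7,11\pmod{12}$, so $p\equiv3\pmod4$ or $p\equiv2\pmod3$, and $\mathcal N_{p+2}$ supports a regular hypermap by Proposition~\ref{prop:DD} or~\ref{prop:S4}.

Let $p\equiv1\pmod{12}$. Suppose first that $p=nM_q-r_q$ with $q$ and $n$ as in the theorem. Then $n\equiv11\pmod{12}$ by \eqref{eq:mod12}, so $n\ge3$, and Proposition~\ref{prop:PGL} provides a regular hypermap. Moreover $p\ge10M_q\ge10M_7=1190$ by \eqref{eq:lower}, as $M_q$ increases with $q$. Suppose now that $p$ is not of this form. If $p\ge43$, there is no regular hypermap, by Proposition~\ref{prop:A}. If $p<43$, then $p=13$ or $p=37$, and by \eqref{eq:BW} the surface $\mathcal N_{15}$ supports a regular hypermap and $\mathcal N_{39}$ does not.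
\end{proof}

\begin{remark}
The prime $13$ shows that Lemma~\ref{lem:pndiv} needs some lower bound on $p$. A non-orientable triple with $-\chi=13$ exists by \eqref{eq:BW}. If $13\nmid N$, then Proposition~\ref{prop:cases} would give $13=nM_q-r_q$ with $n\equiv11\pmod{12}$ and $q\ge7$, which contradicts \eqref{eq:lower}. So $13$ divides $N$.
\end{remark}

\begin{remark}
The smallest prime $p\equiv1\pmod{12}$ of the form $nM_q-r_q$ in Theorem~\ref{thm:class} is $2713=23\cdot119-24$, with $q=7$ and $n=23$. Indeed, $q=7$ and $n=11$ give $1285=5\cdot257$, and for $q\ge11$ we have $p\ge10M_{11}=5390$ by \eqref{eq:lower}. So $\mathcal N_{p+2}$ supports no regular hypermap for every prime $p\equiv1\pmod{12}$ with $p<2713$ and $p\ne13$, that is, for $p=37,61,73,97,109,\dots$ This range contains the prime $373$ of Example~\ref{ex:S5}.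
\end{remark}

\section{The density: proof of Theorem~\ref{thm:density}}\label{sec:density}

The loss of the factor $2$ in \eqref{eq:BT} is harmless in the tail. We treat the first finitely many $q$ exactly, by the prime number theorem in arithmetic progressions, and use Lemma~\ref{lem:B} only for the rest.

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Let $q$ run over the primes $q\ge7$ with $q\equiv3\pmod4$. Let $\mathcal A_q$ be the set of primes $p\equiv1\pmod{12}$ with $p\equiv-r_q\pmod{M_q}$ and $p\not\equiv-r_q\pmod{qM_q}$. These are the primes $p\equiv1\pmod{12}$ of the form $nM_q-r_q$ with $q\nmid n$, and $n\ge1$ holds automatically because $p+r_q>0$. By Theorem~\ref{thm:class} the set in question is $\mathcal A\cup\{13\}$, where $\mathcal A=\bigcup_q\mathcal A_q$.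

If $\gcd(d,12)=\gcd(h,d)=1$, then the primes $p\equiv1\pmod{12}$ with $p\equiv h\pmod d$ form a reduced class modulo $12d$ and have relative density $\varphi(12)/\varphi(12d)=1/\varphi(d)$. By Lemma~\ref{lem:Mq}(i) this applies to $h=-r_q$ with $d=M_q$ and with $d=qM_q$. Since $\varphi(qM_q)=q\varphi(M_q)$ and $\varphi(M_q)=(q-1)\varphi(m_q)$, the set $\mathcal A_q$ has relative density
\[
\frac1{\varphi(M_q)}-\frac1{\varphi(qM_q)}=\frac1{\varphi(M_q)}\Bigl(1-\frac1q\Bigr)=\frac1{q\,\varphi(m_q)} .
\]

For $y\ge7$, the finite union $\bigcup_{q<y}\mathcal A_q$ is, up to finitely many primes, the set of primes in a union of reduced classes modulo $12\prod_{q<y}qM_q$. So it has a relative density $\delta_y$. The numbers $\delta_y$ are nondecreasing in $y$ and bounded by $1$; let $\delta$ be their limit. By \eqref{eq:mod12}, every prime $p\le x$ in $\bigcup_{q\ge y}\mathcal A_q$ is counted by $B_y(x)$. Hence Lemma~\ref{lem:B} gives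
\[
\delta_y\le\liminf_{x\to\infty}\frac{|\mathcal A\cap[1,x]|}{\pi(x;12,1)}\le\limsup_{x\to\infty}\frac{|\mathcal A\cap[1,x]|}{\pi(x;12,1)}\le\delta_y+2\sum_{q\ge y}\frac1{\varphi(M_q)} .
\]
The last sum tends to $0$ as $y\to\infty$, by \eqref{eq:tail}. So $\mathcal A$ has relative density $\delta$.

For the lower bound, $m_7=17$, and $\delta$ is at least the relative density of $\mathcal A_7$, which is $\frac1{7\varphi(17)}=\frac1{112}$. For the upper bound, $\delta_y\le\sum_{q<y}\frac1{q\varphi(m_q)}$ for every $y$, so $\delta\le\sum_q\frac1{q\varphi(m_q)}$. Since $m_{11}=49$, the term $q=11$ is $\frac1{11\varphi(49)}=\frac1{462}$. The next prime congruent to $3$ modulo $4$ is $19$. Each remaining term is at most $1/\varphi(M_q)$, so by \eqref{eq:tail} with $q_0=19$ they sum to at most $\frac1{30}$. Therefore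
\[
\delta\le\frac1{112}+\frac1{462}+\frac1{30}<0.045<\frac1{20}.\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{GW}
Gorenstein and Walter, J. Algebra \textbf{2} (1965).

\bibitem{MV}
Montgomery and Vaughan, Mathematika (1973).

\bibitem{survey}
\emph{Regular Maps -- Combinatorial Objects Relating Different Fields Of Mathematics},
\texttt{https://www.koreascience.or.kr/article/JAKO200111920740017.pdf}

\end{thebibliography}
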